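\title{Extendable local reflexivity does not lift the bounded positive approximation property}

\begin{abstract}
If a Banach space has the bounded approximation property and is extendably locally reflexive, then its dual has the bounded approximation property. We show that the analogous statement for positive approximation on Banach lattices is false. There is a separable Banach lattice $X$ that has the $1$-bounded positive approximation property and is $1$-extendably locally reflexive, while $X^*$ has the $1$-bounded approximation property and fails the positive approximation property. The core of the construction is a lattice $Z$ of functions on a product of finite groups $\mathbb F_2^m$, normed by a supremum of weighted $L_2$ norms, such that $Z$ and $Z^*$ have the $2$-bounded approximation property and neither has the positive approximation property.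
\end{abstract}

\section{Introduction}

Scalars are real, and an operator is a bounded linear map. A Banach space $X$ has the \emph{approximation property} (AP) if for every compact $K\subset X$ and every $\varepsilon>0$ there is a finite rank operator $S$ on $X$ with $\|Sx-x\|<\varepsilon$ for all $x\in K$. If $S$ can always be chosen with $\|S\|\le\lambda$, then $X$ has the \emph{$\lambda$-bounded approximation property} ($\lambda$-BAP), and $X$ has the BAP if it has the $\lambda$-BAP for some $\lambda\ge1$.

A \emph{Banach lattice} is a Banach space with a vector lattice order such that $|x|\le|y|$ implies $\|x\|\le\|y\|$. An operator between Banach lattices is \emph{positive} if it maps positive elements to positive elements. The dual $X^*$ is a Banach lattice for the order in which $x^*\ge0$ means that $x^*(x)\ge0$ for all $x\ge0$; in particular, the adjoint of a positive operator is positive. If the operator $S$ in the definitions above is also required to be positive, one obtains the \emph{positive approximation property} (PAP), the \emph{$\lambda$-bounded positive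 approximation property} ($\lambda$-BPAP) and the BPAP. These properties ask whether the identity can be approximated by finite-dimensional maps that respect the order. The model case is $L_2[0,1]$, where the conditional expectations onto the dyadic step functions are positive contractions of finite rank that converge to the identity.

We shall use the following fact repeatedly. \emph{If $\|S_m\|\le\lambda$ for all $m$ and $S_mx\to x$ for all $x$ in a dense set $D$, then $S_mx\to x$ uniformly on every compact set $K$.} Indeed, $K$ is covered by finitely many balls of radius $\delta$ with centers $y\in D$, and $\|S_mx-x\|\le(\lambda+1)\delta+\|S_my-y\|$ on the ball around $y$. For the same reason it suffices to verify the $\lambda$-BAP and the $\lambda$-BPAP on finite sets $K$.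

When does an approximation property pass from $X$ to $X^*$? If $S$ nearly fixes $x_1,\dots,x_k\in X$, then $(S^*x^*)(x_i)=x^*(Sx_i)$ is close to $x^*(x_i)$. So the adjoints approximate the identity of $X^*$ when tested against elements of $X$, whereas approximation in norm requires testing against all of $X^{**}$. For a reflexive lattice $X$ with the $\lambda$-BPAP there is no gap. Fix $x_1^*,\dots,x_k^*\in X^*$ and consider the convex set of all tuples $(S^*x_1^*,\dots,S^*x_k^*)$, where $S$ is positive, of finite rank and of norm at most $\lambda$. Every functional on $(X^*)^k$ is given by a tuple $(x_1,\dots,x_k)$ in $X$, so no functional separates $(x_1^*,\dots,x_k^*)$ from this convex set. By the Hahn--Banach theorem the tuple lies in its norm closure, and $X^*$ has the $\lambda$-BPAP.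

Extendable local reflexivity is a substitute for reflexivity in this situation. Let $i_X:X\to X^{**}$ be the canonical embedding. A Banach space $X$ is \emph{$\mu$-extendably locally reflexive} ($\mu$-ELR), $\mu\ge1$, if for all finite-dimensional subspaces $E\subset X^{**}$ and $F\subset X^*$ and every $\varepsilon>0$ there is an operator $T:X^{**}\to X^{**}$ such that
\begin{enumerate}
\item[(i)] $\|T\|\le\mu+\varepsilon$;
\item[(ii)] $T(E)\subset i_X(X)$;
\item[(iii)] $(Tx^{**})(x^*)=x^{**}(x^*)$ for all $x^{**}\in E$ and $x^*\in F$.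
\end{enumerate}
The space $X$ is ELR if it is $\mu$-ELR for some $\mu$. A reflexive space is $1$-ELR, with $T=I$. In general $T$ moves the test vectors from $X^{**}$ into $X$, where approximation is available: if $x^{**}\in E$, $Tx^{**}=i_Xy$ and $S$ nearly fixes $y$, then $(S^{**}Tx^{**})(x^*)=x^*(Sy)$ is close to $x^*(y)=x^{**}(x^*)$ for $x^*\in F$. We recall two results of Johnson and Oikhberg:
\begin{enumerate}
\item[(JO1)] if $X$ has the $\lambda$-BAP and is $\mu$-ELR, then $X^*$ has the $\lambda\mu$-BAP;
\item[(JO2)] if $X^*$ has the $\lambda$-BAP, then $X$ is $\lambda$-ELR.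
\end{enumerate}
By a result of \'A.~Lima, if $X$ is ELR and has the AP, then $X^*$ has the AP. The following question is posed in \cite{PAP}.

\medskip
\noindent\textbf{Problem.} \emph{Let $X$ be a Banach lattice that is ELR and has the BPAP. Does $X^*$ have the BPAP?}
\medskip

The reflexive case and the two lifting theorems suggest the answer yes. The reason for doubt is visible in the product $S^{**}T$: one may take $S$ positive, but the definition of ELR gives no control of the order on $T$. The answer is no, even with the best constants in the hypotheses and the weakest positive property in the conclusion.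

\begin{theorem}\label{thm:main}
There is a separable real Banach lattice $X$ such that
\begin{enumerate}
\item[(1)] $X$ has the $1$-BPAP;
\item[(2)] $X^*$ is separable and has the $1$-BAP, and $X$ is $1$-ELR;
\item[(3)] $X^*$ does not have the PAP; in particular, it does not have the BPAP.
\end{enumerate}
\end{theorem}

By (JO1) and (JO2), a space with the BAP is ELR if and only if its dual has the BAP. The problem therefore asks whether the BPAP of $X$ and the BAP of $X^*$ together force the BPAP of $X^*$, and a counterexample needs a dual lattice with the BAP and without the BPAP. Most of the work goes into constructing one.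

\begin{theorem}\label{thm:Z}
There is a real Banach lattice $Z$, the closure of the union of an increasing sequence of finite-dimensional sublattices, such that $Z^*$ is separable, $Z$ and $Z^*$ have the $2$-BAP, and neither $Z$ nor $Z^*$ has the PAP.
\end{theorem}

Thus $Z$, $Z^*$ and $X^*$ are Banach lattices with the BAP and without the PAP.

Section~\ref{sec:X} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:Z} by a sequence space construction; it gives the $2$-BAP of $X^*$ and the $2$-ELR of $X$ directly, and a theorem of Grothendieck then improves both constants to $1$. Section~\ref{sec:one} shows the mechanism behind Theorem~\ref{thm:Z} on a single finite group: a family of weights that forces a positive operator to be close to the identity but admits a signed operator of small rank. The lattice $Z$ is built in Section~\ref{sec:Z}, the BAP is proved in Section~\ref{sec:BAP}, and the PAP is refuted in Section~\ref{sec:PAP}.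

\section{A sequence lattice over $Z$}\label{sec:X}

Let $Z$ be a Banach lattice and let $Z_1\subset Z_2\subset\cdots$ be finite-dimensional sublattices with dense union. Every element of $Z$ is a limit of elements $z_k\in Z_k$, but there may be no positive linear way to choose them. We pass to a larger lattice whose elements carry their approximants with them:
\[
X=\bigl\{z=(z_k)_{k\ge1}:\ z_k\in Z_k\text{ for all }k,\ \lim_kz_k\text{ exists in }Z\bigr\},\qquad\|z\|=\sup_k\|z_k\|,
\]
with the coordinatewise order. For $Z=Z_k=\mathbb R$ this is the space $c$ of convergent sequences, whose dual is $\ell_1\oplus_1\mathbb R$: one summand for the coordinates and one for the limit. The same description holds in general. Let $L:X\to Z$ be the limit map $Lz=\lim_kz_k$, let $j_k:Z_k\to X$ place a vector in the $k$-th coordinate and $0$ elsewhere, and for $x^*\in X^*$ put $x_k^*=x^*\circ j_k\in Z_k^*$.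

\begin{proposition}\label{prop:X}
\begin{enumerate}
\item[(a)] $X$ is a separable Banach lattice with the $1$-BPAP.
\item[(b)] There is a positive operator $P:X^*\to Z^*$ with $PL^*=I_{Z^*}$ such that $x^*\mapsto((x_k^*)_k,Px^*)$ is an isometry of $X^*$ onto $(\bigoplus_kZ_k^*)_{\ell_1}\oplus_1Z^*$.
\item[(c)] If $Z^*$ has the $\lambda$-BAP, then so does $X^*$. If $X^*$ has the PAP, then so does $Z^*$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The subspaces $Z_k$ are closed and a uniform limit of convergent sequences is convergent, so $X$ is closed in $\ell_\infty(Z)$. If $z\in X$, then $|z_k|\in Z_k$ because $Z_k$ is a sublattice, and $|z_k|\to|Lz|$ because $\bigl||a|-|b|\bigr|\le|a-b|$. Hence $X$ is a Banach lattice. Since $Z_m\subset Z_k$ for $k\ge m$, the formula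
\[
S_mz=(z_1,\dots,z_{m-1},z_m,z_m,z_m,\dots)
\]
defines a positive finite rank operator on $X$ with $\|S_m\|\le1$, and $\|S_mz-z\|=\sup_{k>m}\|z_m-z_k\|\to0$. So $X$ has the $1$-BPAP, and it is separable because the finite-dimensional ranges of the $S_m$ have dense union.

(b) The map $L$ is positive and contractive. We need two lifting properties. Let $y\in Z$. The distances from $y$ to $Z_k$ decrease to $0$, so there are $z_k\in Z_k$ with $z_k\to y$. Scaling $z_k$ down to norm $\|y\|$ whenever $\|z_k\|>\|y\|$ preserves the limit, so \emph{there is $z\in X$ with $Lz=y$ and $\|z\|=\|y\|$}. If $y\ge0$, then $z_k^+\in Z_k$ and $z_k^+\to y^+=y$, so \emph{there is $z\ge0$ in $X$ with $Lz=y$}.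

Let $x^*\in X^*$. Choose $z_k\in Z_k$ with $\|z_k\|\le1$ and $x_k^*(z_k)=\|x_k^*\|$. Then $\sum_{k\le N}j_kz_k$ has norm at most $1$, so $\sum_{k\le N}\|x_k^*\|\le\|x^*\|$ for every $N$. Hence
\begin{equation}\label{eq:rho}
\rho(z)=x^*(z)-\sum_kx_k^*(z_k)=\lim_Nx^*\Bigl(z-\sum_{k\le N}j_kz_k\Bigr)
\end{equation}
is a bounded functional on $X$. It vanishes on the finitely supported sequences, which are dense in $\ker L=\{z:z_k\to0\}$. So $(Px^*)(y)=\rho(z)$, for any $z$ with $Lz=y$, is a well-defined linear functional on $Z$, it is bounded by the first lifting property, and it depends linearly on $x^*$. If $x^*\ge0$ and $y\ge0$, take $z\ge0$ with $Lz=y$; the vectors $z-\sum_{k\le N}j_kz_k$ are positive, so $(Px^*)(y)\ge0$ by \eqref{eq:rho}.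

By construction $x^*(z)=\sum_kx_k^*(z_k)+(Px^*)(Lz)$, which gives $\|x^*\|\le\sum_k\|x_k^*\|+\|Px^*\|$. For the reverse inequality fix $\eta>0$. Choose $N$ with $\sum_{k>N}\|x_k^*\|<\eta$ and $y\in Z$ with $\|y\|\le1$ and $(Px^*)(y)\ge\|Px^*\|-\eta$. Take $z\in X$ with $Lz=y$ and $\|z\|\le1$, and replace its first $N$ coordinates by vectors of norm at most $1$ that norm $x_1^*,\dots,x_N^*$. Then still $Lz=y$ and $\|z\|\le1$, and
\[
\|x^*\|\ge x^*(z)\ge\sum_{k\le N}\|x_k^*\|-\eta+\|Px^*\|-\eta\ge\sum_k\|x_k^*\|+\|Px^*\|-3\eta .
\]
So the map in (b) is isometric, and $\|P\|\le1$. Given $\phi_k\in Z_k^*$ with $\sum_k\|\phi_k\|<\infty$ and $z^*\in Z^*$, put $x^*(z)=\sum_k\phi_k(z_k)+z^*(Lz)$. Since $Lj_k=0$, we get $x_k^*=\phi_k$, then $\rho=z^*\circ L$, and so $Px^*=z^*$. This proves surjectivity, and the case $\phi_k=0$ gives $PL^*=I_{Z^*}$.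

(c) Let $Z^*$ have the $\lambda$-BAP, let $K\subset X^*$ be finite and let $\eta>0$. Choose $m$ with $\sum_{k>m}\|x_k^*\|<\eta$ for $x^*\in K$, and a finite rank operator $U$ on $Z^*$ with $\|U\|\le\lambda$ and $\|Uz^*-z^*\|<\eta$ on $P(K)$. In the coordinates of (b), the operator $((x_k^*),z^*)\mapsto((x_1^*,\dots,x_m^*,0,\dots),Uz^*)$ has finite rank and norm at most $\max(1,\lambda)=\lambda$, and it moves each point of $K$ by less than $2\eta$.

Now let $X^*$ have the PAP, let $K\subset Z^*$ be compact and let $\eta>0$. Choose a positive finite rank operator $S$ on $X^*$ with $\|Sx^*-x^*\|<\eta$ on the compact set $L^*(K)$. The operator $PSL^*$ on $Z^*$ is positive and of finite rank, and $\|PSL^*z^*-z^*\|=\|P(SL^*z^*-L^*z^*)\|<\eta$ for $z^*\in K$.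
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:Z}]
Let $Z$ be as in Theorem~\ref{thm:Z} and let $X$ be the lattice above. Part (1) is Proposition~\ref{prop:X}(a), and part (3) follows from (c). Also by (c), $X^*$ has the $2$-BAP, so $X$ is $2$-ELR by (JO2); this already answers the problem. For the constants in (2), note that $X^*$ is separable by (b), since $Z^*$ is separable and each $Z_k^*$ is finite-dimensional. By a theorem of Grothendieck, a separable dual space with the AP has the $1$-BAP \cite[Theorem 1.e.15]{LT}. So $X^*$ has the $1$-BAP, and $X$ is $1$-ELR by (JO2).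
\end{proof}

\section{One finite group: signed and positive operators}\label{sec:one}

To prove Theorem~\ref{thm:Z} we need a lattice norm under which signed finite rank operators can approximate the identity and positive ones cannot. Our norms have the form $\sup_v\|fv\|_2$, where $v$ runs over a family of weights. An operator $S$ is bounded by $C$ for such a norm as soon as $\|vSv^{-1}\|_{L_2\to L_2}\le C$ for every $v$, where $v$ also denotes multiplication by $v$. This section studies that condition on one finite group.

\begin{example}[Two points]\label{ex:two}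
Let $G=\{0,1\}$ with the uniform probability, let $\mathbb E$ be the averaging operator and let $S=\mathbb E+s(I-\mathbb E)$. Thus $S$ fixes the constants and multiplies the character $\varepsilon(x)=(-1)^x$ by $s$. For the weight $\nu(0)=\lambda\ge1$, $\nu(1)=1$,
\[
S=\frac12\begin{pmatrix}1+s&1-s\\1-s&1+s\end{pmatrix},\qquad
\nu S\nu^{-1}=\frac12\begin{pmatrix}1+s&\lambda(1-s)\\\lambda^{-1}(1-s)&1+s\end{pmatrix}.
\]
Hence $\|\nu S\nu^{-1}\|\ge\lambda|1-s|/2$. The rank one operator $\mathbb E$, which is the case $s=0$, has norm at least $\lambda/2$. On the other hand, if $1-1/\lambda\le s\le1$, the diagonal part has norm at most $1$ and each off-diagonal entry is at most $\frac12$, so $\|\nu S\nu^{-1}\|\le2$. The weight allows the multiplier to drop by about $1/\lambda$ across the character $\varepsilon$, and no more.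
\end{example}

On two points this does not distinguish positive from signed operators. The difference appears when there are many characters. A signed multiplier may drop by $1/\lambda$ across each of them in turn and reach $0$ after $\lambda$ steps. For a positive operator the small drops will add up to an estimate on the whole group, provided that every pair of points is separated by a fixed proportion of the characters.

Let $G=\mathbb F_2^m$ with the uniform probability, and $q=|G|=2^m$. A \emph{character} is a homomorphism $\chi:G\to\{\pm1\}$. The characters form a group under multiplication and an orthonormal basis of $L_2(G)$. A nontrivial character takes each value on half of $G$, and for $x\ne0$ exactly half of the characters satisfy $\chi(x)=-1$.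

\begin{lemma}\label{lem:chars}
Let $M=8m$. There are characters $\varepsilon_1,\dots,\varepsilon_M$ of $G$ such that for every $x\ne0$ in $G$ at least $M/4$ indices $j$ satisfy $\varepsilon_j(x)=-1$.
\end{lemma}

\begin{proof}
Choose the $\varepsilon_j$ independently and uniformly at random. For fixed $x\ne0$ the signs $\varepsilon_j(x)$ are independent and symmetric, and fewer than $M/4$ of them equal $-1$ exactly when $\Sigma=\sum_j\varepsilon_j(x)>M/2$. By Hoeffding's inequality this has probability at most $e^{-M/8}$: indeed, $\cosh u\le e^{u^2/2}$ gives $\mathbb P(\Sigma>M/2)\le e^{-M/4}\,\mathbb Ee^{\Sigma/2}=e^{-M/4}(\cosh\frac12)^M\le e^{-M/8}$. Since $e^{-M/8}=e^{-m}$ and $(2^m-1)e^{-m}<1$, some choice works for all $x\ne0$.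
\end{proof}

Fix such characters and an integer $\lambda\ge1$. For $1\le j\le M$ and $\zeta=\pm1$ let $\nu_{j,\zeta}$ be the weight equal to $\lambda$ on $\{\varepsilon_j=\zeta\}$ and to $1$ elsewhere. The $\varepsilon_j$ have no common kernel except $0$, so they generate the character group. Let $|\chi|$ be the least number of factors $\varepsilon_j$ needed to write $\chi$, with $|1|=0$, and define $t$ on $L_2(G)$ by
\[
t\chi=\hat t(\chi)\chi,\qquad\hat t(\chi)=\bigl(1-|\chi|/\lambda\bigr)_+ .
\]

\begin{lemma}[A signed operator of small rank]\label{lem:t}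
\begin{enumerate}
\item[(a)] $t$ is self-adjoint, $\|t\|=1$ and $t1=1$.
\item[(b)] $r=\operatorname{rank}t\le(M+1)^\lambda$, and $|(tf)(g)|^2\le r\|f\|_2^2$ for all $f\in L_2(G)$ and $g\in G$.
\item[(c)] $\|\nu_{j,\zeta}\,t\,\nu_{j,\zeta}^{-1}\|\le2$ for all $j$ and $\zeta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The operator $t$ is diagonal in an orthonormal basis, $0\le\hat t\le1$ and $\hat t(1)=1$.

(b) If $\hat t(\chi)\ne0$, then $|\chi|<\lambda$, so $\chi$ is a product of $\lambda$ factors from $\{1,\varepsilon_1,\dots,\varepsilon_M\}$. This bounds $r$. Let $k=\sum_\chi\hat t(\chi)\chi$. Then $(tf)(g)=q^{-1}\sum_hk(g-h)f(h)$, as one sees on characters, and $\|k\|_2^2=\sum_\chi\hat t(\chi)^2\le r$. The Cauchy--Schwarz inequality gives the pointwise bound.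

(c) Write $\varepsilon=\varepsilon_j$ and $\nu=\nu_{j,\zeta}$. Since $\varepsilon t\varepsilon\chi=\hat t(\varepsilon\chi)\chi$, the operator $t-\varepsilon t\varepsilon$ is diagonal with entries $\hat t(\chi)-\hat t(\varepsilon\chi)$. The lengths $|\chi|$ and $|\varepsilon\chi|$ differ by at most $1$, so these entries have modulus at most $1/\lambda$. Hence $t\varepsilon-\varepsilon t=(t-\varepsilon t\varepsilon)\varepsilon$ has norm at most $1/\lambda$. Let $p=\frac12(1+\zeta\varepsilon)$ be the indicator of $\{\varepsilon=\zeta\}$; multiplication by $p$ is an orthogonal projection. From $\nu=\lambda p+(1-p)$ and $\nu^{-1}=\lambda^{-1}p+(1-p)$ we get, as in Example~\ref{ex:two},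
\[
\nu t\nu^{-1}=\bigl[ptp+(1-p)t(1-p)\bigr]+\lambda\,pt(1-p)+\lambda^{-1}(1-p)tp .
\]
The two terms in the bracket have orthogonal ranges, so the bracket sends $h$ to a vector of squared norm at most $\|ph\|_2^2+\|(1-p)h\|_2^2=\|h\|_2^2$. Next, $pt(1-p)=p(pt-tp)=\frac\zeta2\,p(\varepsilon t-t\varepsilon)$ has norm at most $1/(2\lambda)$, and so has its adjoint $(1-p)tp$. The total is at most $1+\frac12+\frac1{2\lambda^2}\le2$.
\end{proof}

For fixed $\lambda$ the rank of $t$ is polynomial in $m$, while $\dim L_2(G)=2^m$. Compare this with the positive case. A positive operator on $L_2(G)$ that commutes with translations and fixes the constants has the form $(Sf)(g)=\sum_h\sigma(h)f(g-h)$ for a probability measure $\sigma$ on $G$, and $S\chi=\hat\sigma(\chi)\chi$ with $\hat\sigma(\chi)=\sum_h\sigma(h)\chi(h)$.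

\begin{proposition}[Positive operators stay near the identity]\label{prop:pos}
If $\|\nu_{j,\zeta}S\nu_{j,\zeta}^{-1}\|\le C$ for all $j$ and $\zeta$, then $|1-\hat\sigma(\chi)|\le8C/\lambda$ for every character $\chi$. In particular, $S$ is invertible if $\lambda>8C$.
\end{proposition}

\begin{proof}
Let $\varepsilon=\varepsilon_j$ be nontrivial, with $\nu$ and $p$ as above. If $\varepsilon(g)=\zeta$, then $S(1-p)(g)=\sigma\{h:\varepsilon(g-h)=-\zeta\}=\sigma\{\varepsilon=-1\}$. Therefore
\[
\tfrac12\lambda\,\sigma\{\varepsilon=-1\}=\lambda\int p\,S(1-p)=\int p\,\nu S\nu^{-1}(1-p)\le C\|p\|_2\|1-p\|_2=\tfrac12C .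
\]
So $\sigma\{\varepsilon_j=-1\}\le C/\lambda$ for every $j$, trivially so if $\varepsilon_j=1$. Each $h\ne0$ lies in at least $M/4$ of the sets $\{\varepsilon_j=-1\}$, and $\sigma\ge0$, so $\frac M4\sigma(G\setminus\{0\})\le\sum_j\sigma\{\varepsilon_j=-1\}\le MC/\lambda$. Finally $|1-\hat\sigma(\chi)|\le2\sigma(G\setminus\{0\})\le8C/\lambda$.
\end{proof}

Positivity enters only in the step from the sets $\{\varepsilon_j=-1\}$ to $G\setminus\{0\}$. The kernel of $t$ escapes this step by taking both signs: if $\lambda>16$ and $r<q$, the proposition with $C=2$ shows that $t$ is not positive. Proposition~\ref{prop:pos} is not used below. Lemma~\ref{lem:drop} is its version for arbitrary positive operators on $Z^*$.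

\section{The lattice $Z$}\label{sec:Z}

On a finite group the identity itself is positive and of finite rank, so we pass to an infinite product $\Omega=\prod_nG_n$ and put weights on every coordinate. A finite rank operator cannot resolve all coordinates: somewhere it must pass from acting like the identity to averaging. The weights are to make this passage impossible for positive operators and possible through $t$. Two difficulties shape the construction.

First, the heights $\lambda_n$ must tend to infinity, since the errors of order $1/\lambda_n$ have to be summable. A weight $\nu_{j,\zeta}(x_n)$ acting on all of $\Omega$ has $L_2$ norm at least $\lambda_n/\sqrt2$ when $\varepsilon_j\ne1$, so the constant function would have infinite norm. Each weight will therefore act only on a thin \emph{strip}, and for each pair $(j,\zeta)$ we use a family of strips that partitions $\Omega$.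

Second, the estimate for positive operators tests $S$ on the reciprocal of a weight, restricted to its strip, and this function must have small norm for all the other weights. If the pairs $(j,1)$ and $(j,-1)$ used the same strip, the weight of the second would multiply the test function of the first by $\lambda_n$ on half of the strip. So strips that belong to different pairs must be nearly disjoint. We take lines of different slopes in the coordinates $(x_{n-2},x_{n-1})$.

\subsection*{Parameters}
For $n\ge0$ put
\[
m_n=8^{n+2},\qquad G_n=\mathbb F_2^{m_n},\qquad q_n=2^{m_n},\qquad M_n=8m_n,\qquad\lambda_n=2^n .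
\]
Let $\varepsilon_{n,1},\dots,\varepsilon_{n,M_n}$ be characters of $G_n$ as in Lemma~\ref{lem:chars}, let $t_n$ be the operator of Lemma~\ref{lem:t} for $G_n$ and $\lambda_n$, and let $r_n$ be its rank.

\begin{lemma}\label{lem:num}
For $n\ge2$,
\[
\textup{(a)}\ \lambda_n^2r_{n-1}\le q_{n-1},\qquad\textup{(b)}\ \lambda_n^2\le q_{n-2}\le q_{n-1},\qquad\textup{(c)}\ 2M_n\le q_{n-1}.
\]
\end{lemma}

\begin{proof}
(a) Let $N=n-1$. Then $M_N+1=2^{3N+9}+1\le2^{3N+10}$, so $\log_2(\lambda_n^2r_N)\le2(N+1)+2^N(3N+10)$ by Lemma~\ref{lem:t}(b). Since $N+1\le4^N$ and $3N+10\le10\cdot2^N$, this is at most $12\cdot4^N\le64\cdot8^N=\log_2q_N$. (b) We have $\log_2\lambda_n^2=2n\le8^n=\log_2q_{n-2}$. (c) We have $\log_2(2M_n)=3n+10\le8^{n+1}=\log_2q_{n-1}$.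
\end{proof}

Inequality (c) provides enough slopes, (b) makes the strips thin and nearly disjoint, and (a) is used once, in Lemma~\ref{lem:T}.

Let $\mu$ be the product of the uniform probabilities on $\Omega=\prod_{n\ge0}G_n$, and write $L_2=L_2(\mu)$. An \emph{atom of level $k$} is a set obtained by fixing $x_0,\dots,x_{k-1}$, and $\mathcal D_k$ is the set of these atoms. Let $Z_k$ be the finite-dimensional space of functions that depend only on $x_0,\dots,x_{k-1}$; it is spanned by the $1_A$, $A\in\mathcal D_k$, and $\bigcup_kZ_k$ is dense in $L_2$. Let $Q_k$ be the orthogonal projection of $L_2$ onto $Z_k$, that is, averaging over $x_k,x_{k+1},\dots$. It commutes with multiplication by functions in $Z_k$.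

\subsection*{Strips and weights}
Let $n\ge2$ and $I_n=\{(j,\zeta):1\le j\le M_n,\ \zeta=\pm1\}$, so that $|I_n|=2M_n$. Identify $G_{n-1}$ with the additive group of the field with $q_{n-1}$ elements. Fix an injection $\iota_n:G_{n-2}\to G_{n-1}$ and distinct field elements $c_{n,\kappa}$, $\kappa\in I_n$, which exist by Lemma~\ref{lem:num}(c). An \emph{index of level $n$} is a triple $\omega=(n,\kappa,a)$ with $\kappa=(j,\zeta)\in I_n$ and $a\in G_{n-1}$. Put
\[
\mathcal A_\omega=\{x:\ x_{n-1}=c_{n,\kappa}\,\iota_n(x_{n-2})+a\},\qquad U_\omega=\mathcal A_\omega\cap\{\varepsilon_{n,j}(x_n)=\zeta\},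
\]
and let $v_\omega=\lambda_n$ on $U_\omega$ and $v_\omega=1$ elsewhere. Thus $1_{\mathcal A_\omega}\in Z_n$ and $v_\omega\in Z_{n+1}$; on the strip $\mathcal A_\omega$ the weight is $\nu_{j,\zeta}(x_n)$, and off the strip it is $1$. Moreover,
\begin{equation}\label{eq:v}
1\le v_\omega\le\lambda_n,\qquad v_\omega^2=1+(\lambda_n^2-1)1_{U_\omega}\le1+\lambda_n^21_{\mathcal A_\omega}.
\end{equation}
There are $2M_nq_{n-1}$ indices of level $n$.

\begin{lemma}\label{lem:strips}
Let $\omega=(n,\kappa,a)$.
\begin{enumerate}
\item[(a)] $Q_k1_{\mathcal A_\omega}=1/q_{n-1}$ for $k\le n-1$. In particular, $\mu(\mathcal A_\omega)=1/q_{n-1}$, $Q_kv_\omega^2\le2$ for $k\le n-1$, and $\int v_\omega^2\le2$.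
\item[(b)] For each $\kappa\in I_n$ and each atom $A\in\mathcal D_n$ there is exactly one $a\in G_{n-1}$ with $A\subset\mathcal A_{(n,\kappa,a)}$.
\item[(c)] If $\omega'\ne\omega$ has level $n'$, then $\lambda_{n'}^2\,\mu(\mathcal A_\omega\cap\mathcal A_{\omega'})\le\mu(\mathcal A_\omega)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For fixed $x_0,\dots,x_{n-2}$ exactly one value of $x_{n-1}$ gives a point of $\mathcal A_\omega$. So $Q_{n-1}1_{\mathcal A_\omega}=1/q_{n-1}$, and $Q_k=Q_kQ_{n-1}$ for $k\le n-1$. By \eqref{eq:v} and Lemma~\ref{lem:num}(b), $Q_kv_\omega^2\le1+\lambda_n^2/q_{n-1}\le2$.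

(b) On $A$ the coordinates $x_{n-2}$ and $x_{n-1}$ are fixed, and $a=x_{n-1}-c_{n,\kappa}\iota_n(x_{n-2})$.

(c) Let $\omega'=(n',\kappa',a')$. Suppose first that $n'\ne n$. The indicator of the strip of lower level lies in $Z_{\max(n,n')-1}$, so (a), applied to the strip of higher level, gives $\mu(\mathcal A_\omega\cap\mathcal A_{\omega'})=\mu(\mathcal A_\omega)\mu(\mathcal A_{\omega'})=\mu(\mathcal A_\omega)/q_{n'-1}$, and $\lambda_{n'}^2\le q_{n'-1}$. If $n'=n$ and $\kappa'=\kappa$, then $a'\ne a$ and the strips are disjoint. If $n'=n$ and $\kappa'\ne\kappa$, a point of the intersection satisfies $(c_{n,\kappa}-c_{n,\kappa'})\iota_n(x_{n-2})=a'-a$. Since $c_{n,\kappa}-c_{n,\kappa'}$ is invertible in the field and $\iota_n$ is injective, at most one value of $x_{n-2}$ is possible, and it determines $x_{n-1}$. So $\mu(\mathcal A_\omega\cap\mathcal A_{\omega'})\le1/(q_{n-2}q_{n-1})=\mu(\mathcal A_\omega)/q_{n-2}$, and $\lambda_n^2\le q_{n-2}$.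
\end{proof}

\subsection*{The norm}
For $f\in L_2$ let
\[
\|f\|_Z=\sup_\omega\|fv_\omega\|_2 ,
\]
where $\omega$ runs over the indices of all levels $n\ge2$. Then $\|f\|_2\le\|f\|_Z$, and $\|f\|_Z\le\sqrt2\,\|f\|_\infty$ by Lemma~\ref{lem:strips}(a). The functions with $\|f\|_Z<\infty$ form a vector lattice on which $\|\cdot\|_Z$ is a lattice norm. It is complete: a Cauchy sequence $(f_k)$ has a limit $f$ in $L_2$, and since each $v_\omega$ is bounded, $\|(f-f_k)v_\omega\|_2=\lim_l\|(f_l-f_k)v_\omega\|_2\le\sup_{l\ge k}\|f_l-f_k\|_Z$ for every $\omega$. Let $Z$ be the closure of $\bigcup_kZ_k$ in this space. The closure of a sublattice is a sublattice, so $Z$ is a Banach lattice, and $Z_1\subset Z_2\subset\cdots$ are finite-dimensional sublattices with dense union.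

We write $\langle g,f\rangle$ for the value of $g\in Z^*$ at $f\in Z$. Each $g\in L_2$ defines the functional $\langle g,f\rangle=\int gf\,d\mu$, which is positive if $g\ge0$ and vanishes only if $g=0$. So $Z\subset L_2\subset Z^*$, and the Cauchy--Schwarz inequality applied to $gf$ and to $(gv_\omega^{-1})(fv_\omega)$ gives
\begin{equation}\label{eq:dual}
\|g\|_{Z^*}\le\|g\|_2,\qquad\|g\|_{Z^*}\le\|gv_\omega^{-1}\|_2\quad\text{for every }\omega .
\end{equation}
The operators that give the BAP will be controlled on $L_2$, so we need $L_2$ to be dense in $Z^*$. Here it matters that $Z$ is the closure of $\bigcup_kZ_k$: its elements feel the weights of high level less and less.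

\begin{lemma}\label{lem:dense}
$L_2$ is dense in $Z^*$, and $Z^*$ is separable.
\end{lemma}

\begin{proof}
Put $w_\omega=(\lambda_n^2-1)^{1/2}1_{U_\omega}$ for $\omega$ of level $n$. By \eqref{eq:v}, $\|f\|_Z^2=\|f\|_2^2+\sup_\omega\|w_\omega f\|_2^2$. For $f\in\bigcup_kZ_k$ we have $\|w_\omega f\|_2^2\le\|f\|_\infty^2\lambda_n^2/q_{n-1}$, which tends to $0$ as $n\to\infty$ because $\lambda_n^2/q_{n-1}=2^{2n-8^{n+1}}$, and each level has finitely many indices. So $f\mapsto(f,(w_\omega f)_\omega)$ maps $\bigcup_kZ_k$ isometrically into $W=L_2\oplus_2(\bigoplus_\omega L_2)_{c_0}$, and by continuity it maps $Z$ isometrically into $W$. A functional on $W$ is given by functions $g_0,g_\omega\in L_2$ with $\sum_\omega\|g_\omega\|_2<\infty$. By the Hahn--Banach theorem every $\ell\in Z^*$ extends to $W$, so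
\[
\ell(f)=\int fg_0+\sum_\omega\int fw_\omega g_\omega .
\]
Each $w_\omega g_\omega$ lies in $L_2$ and has $Z^*$-norm at most $\|g_\omega\|_2$, because $\|w_\omega f\|_2\le\|f\|_Z$. Hence the finite partial sums lie in $L_2$ and converge to $\ell$ in $Z^*$. Since $L_2$ is separable and its inclusion in $Z^*$ is contractive, $Z^*$ is separable.
\end{proof}

\subsection*{Test vectors}
For each index $\omega$ let
\[
f_\omega=1_{\mathcal A_\omega}v_\omega^{-1}\in Z,\qquad g_\omega=1_{\mathcal A_\omega}v_\omega\in Z^* .
\]
The next lemma says that, for these two vectors, only the weight $v_\omega$ matters up to a factor $\sqrt2$. It is the reason for the different slopes.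

\begin{lemma}\label{lem:test}
If $\omega$ has level $n$, then
\[
\|g_\omega\|_{Z^*}\le q_{n-1}^{-1/2},\qquad\|f_\omega\|_Z\le\sqrt2\,q_{n-1}^{-1/2},\qquad\langle g_\omega,f_\omega\rangle=q_{n-1}^{-1}.
\]
\end{lemma}

\begin{proof}
We have $g_\omega v_\omega^{-1}=f_\omega v_\omega=f_\omega g_\omega=1_{\mathcal A_\omega}$ and $\mu(\mathcal A_\omega)=q_{n-1}^{-1}$. This gives the third claim, the first by \eqref{eq:dual}, and $\|f_\omega v_\omega\|_2^2=q_{n-1}^{-1}$. For $\omega'\ne\omega$ of level $n'$, the bound $v_\omega^{-1}\le1$, \eqref{eq:v} and Lemma~\ref{lem:strips}(c) give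
\[
\|f_\omega v_{\omega'}\|_2^2\le\int_{\mathcal A_\omega}v_{\omega'}^2\le\mu(\mathcal A_\omega)+\lambda_{n'}^2\,\mu(\mathcal A_\omega\cap\mathcal A_{\omega'})\le2q_{n-1}^{-1}.\qedhere
\]
\end{proof}

\section{The bounded approximation property}\label{sec:BAP}

The obvious candidates for approximating operators are the conditional expectations $Q_n$. They are positive, and they are not uniformly bounded on $Z$. Take $\omega$ of level $n$ with $\varepsilon_{n,j}\ne1$. Then $Q_nf_\omega=\frac12(1+\lambda_n^{-1})1_{\mathcal A_\omega}$ and $\mu(U_\omega)=\frac12q_{n-1}^{-1}$, so $\|Q_nf_\omega\|_Z\ge\|v_\omega Q_nf_\omega\|_2\ge\frac12\lambda_n(2q_{n-1})^{-1/2}$, and Lemma~\ref{lem:test} gives $\|Q_n\|_{Z\to Z}\ge\lambda_n/4$. The trouble is that $Q_n$ keeps a function concentrated on a strip of level $n$ and averages it in $x_n$, across the jump of the weight.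

We insert $t_m$ between the coordinates that are kept and those that are averaged. Let $\tilde t_m$ be the operator on $L_2$ that applies $t_m$ in the variable $x_m$, all other variables being fixed, and put
\[
T_m=\tilde t_mQ_{m+1}\qquad(m\ge0).
\]
The operators $\tilde t_m$ and $Q_{m+1}$ act on disjoint sets of variables, so they are commuting self-adjoint contractions of $L_2$. Hence $T_m$ is a self-adjoint contraction with range in $Z_{m+1}$, and $T_mf=f$ for $f\in Z_m$ because $t_m1=1$. The two properties of $t_m$ handle the two critical levels. For weights of level $m$, the operator $t_m$ nearly commutes with the weight. For weights of level $m+1$, $T_m$ does average across the jump, but a strip of that level occupies a single value of $x_m$, and a function in the range of the low rank operator $t_m$ cannot concentrate on a single value.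

\begin{lemma}\label{lem:T}
$\|v_\omega T_mv_\omega^{-1}\|_{L_2\to L_2}\le2$ for all $m$ and $\omega$. Hence $\|T_m\|_{Z\to Z}\le2$.
\end{lemma}

\begin{proof}
Let $\omega=(n,(j,\zeta),a)$, $v=v_\omega$ and $\lambda=\lambda_n$.

\emph{Case $m>n$.} Here $v\in Z_{n+1}\subset Z_m$. Multiplication by $v$ commutes with $Q_{m+1}$ and with $\tilde t_m$, so $vT_mv^{-1}=T_m$ has norm at most $1$.

\emph{Case $m=n$.} Since $v\in Z_{n+1}$, we have $vT_nv^{-1}=(v\tilde t_nv^{-1})Q_{n+1}$. Fix all variables except $x_n$. If $(x_{n-2},x_{n-1})$ does not satisfy the equation of $\mathcal A_\omega$, then $v=1$ and $v\tilde t_nv^{-1}$ acts in $x_n$ as $t_n$. Otherwise it acts as $\nu_{j,\zeta}t_n\nu_{j,\zeta}^{-1}$. In both cases the norm on $L_2(G_n)$ is at most $2$ by Lemma~\ref{lem:t}, and integrating over the other variables gives $\|v\tilde t_nv^{-1}\|\le2$.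

\emph{Case $m<n$.} Let $h\in L_2$ and $f=Q_{m+1}(v^{-1}h)$, so that $\|f\|_2\le\|h\|_2$ because $v\ge1$. Then $vT_mv^{-1}h=v\,\tilde t_mf$ with $\tilde t_mf\in Z_{m+1}$. If $m\le n-2$, Lemma~\ref{lem:strips}(a) with $k=m+1$ gives
\[
\|v\,\tilde t_mf\|_2^2=\int(Q_{m+1}v^2)\,|\tilde t_mf|^2\le2\|\tilde t_mf\|_2^2\le2\|h\|_2^2 .
\]
Let $m=n-1$. For fixed $x_0,\dots,x_{m-1}$, which include $x_{n-2}$, the strip $\mathcal A_\omega$ allows exactly one value of $x_m$. This value has mass $1/q_m$, and there $|\tilde t_mf|^2\le r_m\|f(x_0,\dots,x_{m-1},\cdot)\|_{L_2(G_m)}^2$ by Lemma~\ref{lem:t}(b). Integrating over $x_0,\dots,x_{m-1}$ gives $\int_{\mathcal A_\omega}|\tilde t_mf|^2\le(r_m/q_m)\|f\|_2^2$. By \eqref{eq:v} and Lemma~\ref{lem:num}(a),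
\[
\|v\,\tilde t_mf\|_2^2\le\|\tilde t_mf\|_2^2+\lambda^2\int_{\mathcal A_\omega}|\tilde t_mf|^2\le\Bigl(1+\frac{\lambda_n^2r_{n-1}}{q_{n-1}}\Bigr)\|h\|_2^2\le2\|h\|_2^2 .
\]

Finally, for $f\in Z$ we have $T_mf\in Z_{m+1}\subset Z$ and $\|v_\omega T_mf\|_2=\|(v_\omega T_mv_\omega^{-1})(v_\omega f)\|_2\le2\|f\|_Z$ for every $\omega$.
\end{proof}

\begin{proposition}\label{prop:BAP}
$Z$ and $Z^*$ have the $2$-BAP.
\end{proposition}

\begin{proof}
Regard $T_m$ as a finite rank operator on $Z$, of norm at most $2$. If $f\in Z_k$, then $T_mf=f$ for $m\ge k$, and $\bigcup_kZ_k$ is dense in $Z$. So $T_m\to I$ uniformly on compact subsets of $Z$. The adjoint $T_m^*$ on $Z^*$ has finite rank and norm at most $2$. For $g\in L_2$ and $f\in Z$, self-adjointness on $L_2$ gives $\langle T_m^*g,f\rangle=\int g\,T_mf=\int(T_mg)f$, so $T_m^*g=T_mg$. Thus $T_m^*$ fixes $Z_k$ for $m\ge k$. The union $\bigcup_kZ_k$ is dense in $L_2$, hence in $Z^*$ by \eqref{eq:dual} and Lemma~\ref{lem:dense}. So $T_m^*\to I$ uniformly on compact subsets of $Z^*$.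
\end{proof}

\section{Failure of the positive approximation property}\label{sec:PAP}

The PAP puts no bound on the norms of the approximating operators. To refute it we separate the identity from the positive finite rank operators by a functional that is continuous for uniform convergence on compact sets.

\begin{lemma}\label{lem:crit}
Let $E$ be a Banach lattice, and let $x_i\in E$ and $x_i^*\in E^*$ be nonzero vectors with $\sum_{i\ge1}\|x_i\|\|x_i^*\|<\infty$. Put $\tau(R)=\sum_ix_i^*(Rx_i)$ for operators $R$ on $E$. If $\tau(I)<0$ and $\tau(S)\ge0$ for every positive finite rank operator $S$, then $E$ does not have the PAP.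
\end{lemma}

\begin{proof}
Choose $\beta_i\to\infty$ with $\sum_i\beta_i\|x_i\|\|x_i^*\|<\infty$; for instance, take $i_0=1<i_1<i_2<\cdots$ with $\sum_{i\ge i_l}\|x_i\|\|x_i^*\|\le4^{-l}$ for $l\ge1$, and $\beta_i=2^l$ for $i_l\le i<i_{l+1}$. Put $y_i=x_i/(\beta_i\|x_i\|)$ and $y_i^*=\beta_i\|x_i\|x_i^*$. Then $\tau(R)=\sum_iy_i^*(Ry_i)$, the set $K=\{y_i:i\ge1\}\cup\{0\}$ is compact because $y_i\to0$, and $F=\sum_i\|y_i^*\|<\infty$. If $S$ is positive, of finite rank and $\|Sy-y\|<\delta$ on $K$, then $|\tau(I)|\le\tau(S)-\tau(I)\le F\delta$. This fails for small $\delta$.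
\end{proof}

For an operator $R$ on $Z^*$ and $n\ge2$ define
\[
u_n(R)=\sum_{A\in\mathcal D_n}\langle R1_A,1_A\rangle,\qquad\tau_n(R)=\frac4{\lambda_nM_n}\sum_{\omega\text{ of level }n}\langle Rg_\omega,f_\omega\rangle .
\]
Think of $\langle R1_B,1_{B'}\rangle$ as the mass that $R$ moves from $B$ to $B'$. Then $u_n(R)$ is the mass that stays in its atom of level $n$. For the identity it equals $1$ at every level. For a finite rank operator it tends to $0$ (Lemma~\ref{lem:rank}), so the differences $u_n-u_{n+1}$, $n\ge n_0$, add up to $u_{n_0}$. For a positive operator each difference is at most $\tau_n$ (Lemma~\ref{lem:drop}), and the functionals $\tau_n$ are summably small. Indeed, there are $2M_nq_{n-1}$ indices of level $n$, so Lemma~\ref{lem:test} gives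
\begin{equation}\label{eq:sizes}
\frac4{\lambda_nM_n}\sum_{\omega\text{ of level }n}\|g_\omega\|_{Z^*}\|f_\omega\|_Z\le\frac{8\sqrt2}{\lambda_n},\qquad\tau_n(I)=\frac8{\lambda_n},\qquad u_n(I)=1 .
\end{equation}

\begin{lemma}\label{lem:drop}
If $S$ is a positive operator on $Z^*$, then $u_n(S)-u_{n+1}(S)\le\tau_n(S)$ for $n\ge2$.
\end{lemma}

\begin{proof}
For $B,B'\in\mathcal D_{n+1}$ put $s(B,B')=\langle S1_B,1_{B'}\rangle$. These numbers are nonnegative because $S$ is positive. Call $(B,B')$ a \emph{sibling pair} if $B\ne B'$ and both lie in the same atom of level $n$. Writing each $1_A$, $A\in\mathcal D_n$, as the sum of the $1_B$ with $B\subset A$, we see that $u_n(S)$ is the sum of $s(B,B')$ over all pairs in a common atom of level $n$. The terms with $B=B'$ add up to $u_{n+1}(S)$, so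
\[
u_n(S)-u_{n+1}(S)=\sum_{(B,B')\text{ sibling}}s(B,B') .
\]
For $\omega$ of level $n$ the weight $v_\omega$ has a constant value $v_\omega(B)$ on each $B\in\mathcal D_{n+1}$, and $\mathcal A_\omega$ is a union of such atoms. Expanding $g_\omega$ and $f_\omega$ gives
\[
\sum_{\omega\text{ of level }n}\langle Sg_\omega,f_\omega\rangle=\sum_{B,B'\in\mathcal D_{n+1}}\gamma(B,B')\,s(B,B'),\qquad\gamma(B,B')=\sum_{\omega:\ B,B'\subset\mathcal A_\omega}\frac{v_\omega(B)}{v_\omega(B')}\ge0 .
\]
Let $(B,B')$ be a sibling pair in $A\in\mathcal D_n$, with $n$-th coordinates $b\ne b'$. By Lemma~\ref{lem:chars}, at least $M_n/4$ indices $j$ satisfy $\varepsilon_{n,j}(b-b')=-1$, that is, $\varepsilon_{n,j}(b)\ne\varepsilon_{n,j}(b')$. For such $j$ let $\zeta=\varepsilon_{n,j}(b)$ and $\kappa=(j,\zeta)$. By Lemma~\ref{lem:strips}(b) there is $\omega=(n,\kappa,a)$ with $A\subset\mathcal A_\omega$, and for it $v_\omega(B)=\lambda_n$ and $v_\omega(B')=1$. So $\gamma(B,B')\ge\lambda_nM_n/4$. All terms $\gamma(B,B')s(B,B')$ are nonnegative; keeping only the sibling pairs and multiplying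 by $4/(\lambda_nM_n)$ proves the lemma.
\end{proof}

\begin{remark}
This is the only place where positivity is used, and the lemma fails without it. For $S=T_n^*$ we have $u_n(S)=1$, since $T_n$ fixes $Z_n$. If $k_n$ is the kernel of $t_n$, then $T_n1_B=k_n(0)/q_n$ on $B$ for $B\in\mathcal D_{n+1}$, so $u_{n+1}(S)=k_n(0)/q_n=q_n^{-1}\sum_\chi\hat t_n(\chi)\le r_n/q_n\le\lambda_{n+1}^{-2}$. Yet $|\tau_n(S)|\le16\sqrt2/\lambda_n$ by \eqref{eq:sizes} and Lemma~\ref{lem:T}.
\end{remark}

\begin{lemma}\label{lem:rank}
If $S$ is a finite rank operator on $Z^*$, then $u_N(S)\to0$ as $N\to\infty$.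
\end{lemma}

\begin{proof}
By linearity we may assume that $Sh=\phi(h)g$ with $\phi\in Z^{**}$ and $g\in Z^*$. Then $u_N(S)=\sum_A\phi(1_A)\langle g,1_A\rangle=\phi(h_N)$, where $h_N=\sum_{A\in\mathcal D_N}\langle g,1_A\rangle1_A$. Choose signs $\theta_A$ with $\theta_A\langle g,1_A\rangle\ge0$. The function $\sum_A\theta_A1_A$ has modulus $1$, so its $Z$-norm is at most $\sqrt2$, and $\sum_A|\langle g,1_A\rangle|\le\sqrt2\,\|g\|_{Z^*}$. Every $A\in\mathcal D_N$ has measure $\alpha_N=(q_0\cdots q_{N-1})^{-1}$. By \eqref{eq:dual},
\[
\|h_N\|_{Z^*}^2\le\|h_N\|_2^2=\alpha_N\sum_A\langle g,1_A\rangle^2\le\alpha_N\Bigl(\sum_A|\langle g,1_A\rangle|\Bigr)^2\le2\alpha_N\|g\|_{Z^*}^2\to0 .\qedhere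
\]
\end{proof}

\begin{proposition}\label{prop:PAP}
Neither $Z^*$ nor $Z$ has the PAP.
\end{proposition}

\begin{proof}
For operators $R$ on $Z^*$ put
\[
\tau(R)=\sum_{n\ge5}\tau_n(R)-u_5(R).
\]
The sum defining $u_5$ is finite, and $\sum_n\lambda_n^{-1}<\infty$. So by \eqref{eq:sizes} we can write $\tau(R)=\sum_i\langle Rg_i,f_i\rangle$ with nonzero $g_i\in Z^*$, $f_i\in Z$ and $\sum_i\|g_i\|\|f_i\|<\infty$. We start at level $5$ to make the value at the identity negative:
\[
\tau(I)=\sum_{n\ge5}8\cdot2^{-n}-1=-\tfrac12 .
\]
If $S$ is a positive finite rank operator on $Z^*$, Lemma~\ref{lem:drop} gives $\sum_{n=5}^{N-1}\tau_n(S)\ge u_5(S)-u_N(S)$ for $N>5$, and letting $N\to\infty$ we get $\tau(S)\ge0$ by Lemma~\ref{lem:rank}. Lemma~\ref{lem:crit}, with $E=Z^*$, $x_i=g_i$ and $x_i^*=i_Zf_i$, shows that $Z^*$ fails the PAP.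

For operators $R$ on $Z$ consider $\tau(R^*)=\sum_i\langle g_i,Rf_i\rangle$. It equals $-\frac12$ at $R=I$. If $R$ is positive and of finite rank, then so is $R^*$, and $\tau(R^*)\ge0$. Lemma~\ref{lem:crit}, with $E=Z$, $x_i=f_i$ and $x_i^*=g_i$, shows that $Z$ fails the PAP.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Z}]
The lattice $Z$ of Section~\ref{sec:Z} is the closure of the union of the increasing sequence of finite-dimensional sublattices $Z_k$. Its dual is separable by Lemma~\ref{lem:dense}. The remaining assertions are Propositions~\ref{prop:BAP} and~\ref{prop:PAP}.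
\end{proof}

With the deduction in Section~\ref{sec:X}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{PAP}
\emph{Positive approximation properties of Banach lattices}, doi:10.11650/tjm/170807,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=True\allowbreak\&urlId=\allowbreak 10.11650\%2Ftjm\%2F170807}.

\end{thebibliography}
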